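\title{An uncountable model of $B\Sigma_1+\exp$ with no proper end extension to a model of $I\Delta_0$}

\begin{abstract}
A model of arithmetic that has a proper end extension satisfying bounded induction $I\Delta_0$ must satisfy the collection schema $B\Sigma_1$. We show that the converse fails even in the presence of exponentiation: there is a model of $B\Sigma_1+\exp$, hence of $B\Sigma_1+\Omega_1$, of cardinality $\aleph_1$ with no proper end extension to a model of $I\Delta_0$. Such models exist in every uncountable cardinality and can be taken to satisfy all true $\Pi_2$ sentences. The obstruction is a fixed $\Delta_0$ binary tree that has strings of every length in the model but no branch. The model is the union of an $\omega_1$-chain of cuts of ultrapowers formed from $\Sigma_1$-definable functions.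
\end{abstract}

\section{The problem and the results}\label{sec:intro}

We work in the language $L_A=\{0,1,+,\cdot,<\}$ of arithmetic. The base theory $PA^-$ axiomatizes the nonnegative parts of discretely ordered commutative rings. A formula is $\Delta_0$ if all its quantifiers are bounded by terms; the classes $\Sigma_1$, $\Pi_1$, $\Pi_2$ consist of the formulas $\exists w\,\theta$, $\forall x\,\theta$, $\forall x\exists w\,\theta$ with $\theta\in\Delta_0$. The theory $I\Delta_0$ is $PA^-$ with the induction schema for $\Delta_0$ formulas, and $B\Sigma_1$ is $I\Delta_0$ with the collection schema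
\[
\forall s<p\,\exists w\,\psi(s,w)\ \to\ \exists u\,\forall s<p\,\exists w<u\,\psi(s,w)\qquad(\psi\in\Sigma_1).
\]
The relation $y=2^x$ is $\Delta_0$, and $\exp$ is the $\Pi_2$ axiom $\forall x\exists y\,(y=2^x)$. The axiom $\Omega_1$ says that the function $x^{|x|}$ is total, where $|x|$ is the number of binary digits of $x$. Since $x^{|x|}\le 2^{|x|^2}$, the theory $I\Delta_0+\exp$ proves $\Omega_1$.

For models $M\subseteq K$ we write $M\subset_e K$, and call $K$ a \emph{proper end extension} of $M$, if $M$ is a substructure of $K$, $M\ne K$, and $k\in M$ whenever $k\in K$, $m\in M$ and $K\models k<m$. The following question is Problem~4.3 of \cite{EE}.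

\begin{quote}
\textbf{Problem.} Let $M$ be a model of $B\Sigma_1+\Omega_1$ of arbitrary cardinality. Is there a model $K$ of $I\Delta_0$ with $M\subset_e K$?
\end{quote}

The extension is required to be proper because $M$ is itself a model of $I\Delta_0$. To see why collection is the natural hypothesis, suppose $M\subset_e K\models I\Delta_0$ and $M\models\forall s<p\,\exists w\,\theta(s,w)$ with $\theta\in\Delta_0$. Every element of $K$ above $M$ bounds a family of witnesses, and the least bound in $K$ falls back into $M$. So $B\Sigma_1$ is necessary for $M$ to have such an extension (Lemma~\ref{lem:cut}), and the Problem asks whether, together with a modest growth axiom, it is sufficient. The first cases one tries suggest that it is. The standard model $\mathbb N$ is properly end extended by any nonstandard model of $PA$. Every model of $PA$, of any cardinality, has a proper elementary end extension by the MacDowell--Specker theorem. Wilkie and Paris \cite{WP} proved that every \emph{countable} model of $B\Sigma_1+\exp$ has a proper end extension to a model of $I\Delta_0$. Nevertheless the answer is negative.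

\begin{theorem}\label{thm:main}
There is a model $M\models B\Sigma_1+\exp$ with $|M|=\aleph_1$ such that no $K\models I\Delta_0$ satisfies $M\subset_e K$. In particular, $M$ is a model of $B\Sigma_1+\Omega_1$ with no proper end extension to a model of $I\Delta_0$.
\end{theorem}

\begin{theorem}\label{thm:kappa}
For every uncountable cardinal $\kappa$ there is a model $M\models B\Sigma_1$ with $|M|=\kappa$ that satisfies all $\Pi_2$ sentences true in $\mathbb N$ and has no proper end extension to a model of $I\Delta_0$.
\end{theorem}

The proofs are carried out in ZFC. By the theorem of Wilkie and Paris, which we do not use, the cardinality $\aleph_1$ in Theorem~\ref{thm:main} is least possible among models of $B\Sigma_1+\exp$; we claim nothing about countable models. Since $\exp$ is a true $\Pi_2$ sentence, Theorem~\ref{thm:main} is contained in the case $\kappa=\aleph_1$ of Theorem~\ref{thm:kappa}. The two proofs differ only in the model from which the construction starts, which is simpler for Theorem~\ref{thm:main}.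

In both theorems the obstruction is one fixed parameter-free $\Delta_0$ binary tree $T$ that has strings of every length in $M$ but no branch in $M$. A proper end extension acts as a substitute for K\"onig's lemma and produces a branch, while a diagonal argument shows that no branch is definable by two complementary $\Sigma_1$ formulas (Section~\ref{sec:tree}). We work with models that are approached from below along a bounded $\Sigma_1$-definable cut $I$ (Section~\ref{sec:good}), and extend them by ultrapowers whose ultrafilters are so definable (Section~\ref{sec:ultra}) that a new string cannot follow an old branch without making that branch definable (Section~\ref{sec:step}). After $\omega_1$ steps no branch is left (Section~\ref{sec:chain}). The starting models are built in Section~\ref{sec:start}.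

\section{Cuts, coding and a universal $\Sigma_1$ formula}\label{sec:prelim}

Formulas may contain parameters unless they are called parameter-free. Since $\exists w\exists w'\,\theta$ is equivalent to $\exists z\,\exists w,w'\le z\,\theta$, the class $\Sigma_1$ is closed, up to equivalence, under $\wedge$, $\vee$ and $\exists$; for the same reason it suffices to verify collection for $\psi\in\Delta_0$. We write $M\preceq_{\Sigma_1}K$ if $M$ is a substructure of $K$ and the two models satisfy the same $\Sigma_1$ sentences with parameters from $M$; then they also agree on $\Delta_0$ and $\Pi_1$ sentences. In a model of $I\Delta_0$ a nonempty $\Delta_0$-definable set has a least element, and a largest element if it is bounded.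

The theory $I\Delta_0$ is axiomatized by $\Pi_1$ sentences. Indeed, the only axiom of $PA^-$ that is not universal can be written $x\le y\to\exists z\le y\,(x+z=y)$, and induction for $\theta$ can be replaced by
\[
\forall u\,[\theta(0)\wedge\forall x<u\,(\theta(x)\to\theta(x+1))\to\theta(u)],
\]
which implies the usual axiom and follows from the usual axiom for the formula $x\le u\to\theta(x)$.

A \emph{cut} of $K\models I\Delta_0$ is a downward closed subset that contains $0,1$ and is closed under $+$ and $\cdot$. Thus $M\subset_e K$ if and only if $M$ is a proper cut of $K$.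

\begin{lemma}\label{lem:cut}
Let $M$ be a cut of $K\models I\Delta_0$.
\begin{enumerate}
\item[(a)] $\Delta_0$ formulas are absolute between $M$ and $K$; every $\Pi_1$ sentence with parameters from $M$ that is true in $K$ is true in $M$; and $M\models I\Delta_0$.
\item[(b)] If $M\neq K$, then $M\models B\Sigma_1$.
\item[(c)] \emph{(Overspill.)} If $M\neq K$ and a $\Delta_0$ formula $\Theta(n)$ with parameters from $K$ holds in $K$ for all $n\in M$, then it holds for some $n\in K\setminus M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A quantifier bounded by a term with parameters from $M$ ranges over the same set in $M$ and in $K$, which gives absoluteness by induction on formulas. The other two claims follow, the last because $I\Delta_0$ has $\Pi_1$ axioms.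

(b) Let $M\models\forall s<p\,\exists w\,\theta(s,w)$ with $\theta\in\Delta_0$. Every $d\in K\setminus M$ satisfies the $\Delta_0$ formula $\forall s<p\,\exists w<d\,\theta(s,w)$ in $K$. Let $d_0\in K$ be least satisfying it. If $d_0\notin M$, then $d_0-1\notin M$ would satisfy it too; so $d_0\in M$, and by (a) it is the required bound in $M$.

(c) Otherwise $\Theta$ defines $M$ in $K$, so $\Theta(0)$ and $\forall n\,(\Theta(n)\to\Theta(n+1))$ hold in $K$, and induction gives $M=K$.
\end{proof}

\paragraph{Coding.} The relation $x\in c$, ``the $x$-th binary digit of $c$ is $1$'', is $\Delta_0$. In $I\Delta_0+\exp$ we have \emph{$\Delta_0$-comprehension}: for $\theta\in\Delta_0$ and every $b$ there is $c<2^b$ with $x\in c\leftrightarrow\theta(x)$ for all $x<b$. We use a standard $\Delta_0$ coding of sequences with $(y)_j\le y$, such that in $I\Delta_0+\exp$ every coded sequence can be extended by one term; hence every sequence of standard finite length in a model of $I\Delta_0+\exp$ is coded. The Cantor pairing function $\langle x,y\rangle=\frac12(x+y)(x+y+1)+y$ is a bijection with $\Delta_0$ graph, it is bounded by a term,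 and $x,y\le\langle x,y\rangle$. Tuples are coded as iterated pairs.

\paragraph{Strings.} Every $s\ge1$ is regarded as a binary string: if $s=2^n+\sum_{x<n}s(x)2^x$ with $s(x)\in\{0,1\}$, then $n=\operatorname{lh}(s)$ is its length and the $s(x)$ are its digits. For $k\le\operatorname{lh}(s)$ let $s\restriction k=2^k+(s\bmod 2^k)$, the string of the first $k$ digits of $s$. Write $s\subseteq z$ if $\operatorname{lh}(s)\le\operatorname{lh}(z)$ and $s=z\restriction\operatorname{lh}(s)$. These relations are $\Delta_0$, and $I\Delta_0$ proves that $s\restriction k$ exists and is less than $2^{k+1}$, that $(s\restriction k)\restriction l=s\restriction l$ for $l\le k$, and that a string is determined by its length and digits.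

\begin{lemma}\label{lem:univ}
There is a parameter-free $\Delta_0$ formula $\upsilon(e,x,w)$ such that for every parameter-free $\Sigma_1$ formula $\psi(x)$ there is $e\in\omega$, an \emph{index} of $\psi$, with
\[
I\Delta_0+\exp\vdash\forall x\,\bigl(\psi(x)\leftrightarrow\exists w\,\upsilon(e,x,w)\bigr).
\]
\end{lemma}

\begin{proof}
By the theorem of Gaifman and Dimitracopoulos \cite{GD}, for each such $\psi$ there are polynomials $p,q$ over $\mathbb N$ such that $I\Delta_0+\exp$ proves $\psi(x)\leftrightarrow\exists\bar y\,p(x,\bar y)=q(x,\bar y)$. We let $e$ be a program that evaluates $p$ and $q$, and $w$ a run of it. Precisely, $\upsilon(e,x,w)$ says: $e$ codes a sequence of instructions of length at least $2$; $w$ codes a sequence of the same length; for each $j$ the $j$-th instruction is one of ``$(w)_j=0$'', ``$(w)_j=1$'', ``$(w)_j=x$'', ``$(w)_j$ is arbitrary'', ``$(w)_j=(w)_{j_1}+(w)_{j_2}$'', ``$(w)_j=(w)_{j_1}\cdot(w)_{j_2}$'' with $j_1,j_2<j$, and $w$ obeys it; and the last two entries of $w$ are equal. All quantifiers here are bounded by $e$ or $w$. Given $p,q$, let $e\in\omega$ have one ``arbitrary'' instruction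 for each $y_i$, compute $p$ and $q$, and copy their values (by adding $0$) into its last two entries. A run $w$ of $e$ yields $\bar y$ with $p=q$. Conversely, from such $\bar y$ we obtain a run, because $e$ is standard and so the run is a sequence of standard length.
\end{proof}

\section{A tree whose branches are not $\Delta_1$-definable}\label{sec:tree}

Read a number $x=\langle e,d\rangle$ as a program $e$ together with a parameter $d$, and read $\upsilon(e,\langle k,x\rangle,w)$ as: the program $e$ predicts, with witness $w$, that the $x$-th digit will be $k$. We define a tree whose strings refute these predictions. A program may predict both digits, so we let the smaller witness win. For $k=0,1$ let $\delta_k(x,w)$ be the $\Delta_0$ formula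
\[
\exists e,d\le x\,\bigl[x=\langle e,d\rangle\wedge\upsilon(e,\langle k,x\rangle,w)\wedge\forall w'\le w\,\neg\upsilon(e,\langle1-k,x\rangle,w')\bigr].
\]
The formulas $\delta_1(x,w)$ and $\delta_0(x,w')$ cannot both hold: if $w\le w'$, then $\delta_0(x,w')$ forbids $\upsilon(e,\langle1,x\rangle,w)$, and if $w'\le w$, then $\delta_1(x,w)$ forbids $\upsilon(e,\langle0,x\rangle,w')$. Let $T(s)$ be the parameter-free $\Delta_0$ formula
\[
s\ge1\ \wedge\ \forall x,w<\operatorname{lh}(s)\,\bigl[(\delta_1(x,w)\to s(x)=0)\wedge(\delta_0(x,w)\to s(x)=1)\bigr].
\]
Provably in $I\Delta_0$, $T$ is closed under restriction, since a restriction keeps the digits and faces fewer conditions. In a model of $I\Delta_0+\exp$, $T$ has strings of every length $n$: by $\Delta_0$-comprehension there is $s$ of length $n$ with $s(x)=0\leftrightarrow\exists w<n\,\delta_1(x,w)$, and if $\delta_0(x,w)$ holds then $\delta_1(x,\cdot)$ never holds, so $s(x)=1$.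

\begin{definition}
A \emph{branch} of $T$ in $M\models I\Delta_0+\exp$ is a function $\chi\colon M\to\{0,1\}$ such that for every $n\in M$ there is a string $\chi\restriction n\in M$ of length $n$, with digits $\chi(x)$ for $x<n$, that satisfies $T$.
\end{definition}

A branch need not be definable; only its initial parts must be elements of $M$.

\begin{lemma}\label{lem:endext}
If $M\models I\Delta_0+\exp$ and $M\subset_e K\models I\Delta_0$, then $T$ has a branch in $M$.
\end{lemma}

\begin{proof}
Fix $d\in K\setminus M$ and let $\Theta(n)$ be $\exists s\le d\,(T(s)\wedge\operatorname{lh}(s)=n)$. For $n\in M$ some $s\in M$ satisfies $T(s)$ and $\operatorname{lh}(s)=n$, and $s<d$; so $K\models\Theta(n)$ by Lemma~\ref{lem:cut}(a). By overspill there is $s\in K$ with $T(s)$ and $\operatorname{lh}(s)$ above $M$. For $k\in M$ we have $s\restriction k<2^{k+1}\in M$, which is where $\exp$ is used, so $s\restriction k\in M$; and $T(s\restriction k)$ holds in $K$, hence in $M$. Thus $\chi(x)=s(x)$ is a branch.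
\end{proof}

\begin{lemma}\label{lem:diag}
If $M\models I\Delta_0+\exp$ and $\chi$ is a branch of $T$ in $M$, then the sets $\chi^{-1}(0)$ and $\chi^{-1}(1)$ are not both $\Sigma_1$-definable with parameters.
\end{lemma}

\begin{proof}
Suppose $\chi(x)=k\Leftrightarrow M\models\psi_k(x,d)$ for $k=0,1$, with $\psi_0,\psi_1$ parameter-free $\Sigma_1$ and all parameters coded into one element $d$. Let $e\in\omega$ be an index of the $\Sigma_1$ formula
\[
\exists x,e',d'\,\bigl[x=\langle e',d'\rangle\wedge\bigl((u=\langle0,x\rangle\wedge\psi_0(x,d'))\vee(u=\langle1,x\rangle\wedge\psi_1(x,d'))\bigr)\bigr]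
\]
in the variable $u$, and put $x=\langle e,d\rangle$. Then $\exists w\,\upsilon(e,\langle k,x\rangle,w)$ is equivalent in $M$ to $\psi_k(x,d)$. Let $k=\chi(x)$. Since $\psi_k(x,d)$ holds and $\psi_{1-k}(x,d)$ fails, $\delta_k(x,w)$ holds for some $w$. For $n>x,w$ the condition $T(\chi\restriction n)$ gives $\chi(x)=1-k$, a contradiction.
\end{proof}

By Lemma~\ref{lem:endext} it suffices to construct models of $B\Sigma_1+\exp$ in which $T$ has no branch. There is one obvious candidate for a branch in any model $M$, namely
\begin{equation}\label{eq:chi0}
\chi_0(x)=0\iff M\models\exists w\,\delta_1(x,w).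
\end{equation}
It refutes all predictions, so it is a branch exactly when the strings $\chi_0\restriction n$ exist in $M$. They do exist if $M\models PA$, by induction on $n$. In the model we seek, therefore, some bounded $\Sigma_1$-definable set must fail to be coded by an element. The next section builds such a set into the model.

\section{Good models}\label{sec:good}

Fix a $\Delta_0$ formula $\sigma(i,y)$ with parameters and an element $b$. For a structure $M$ containing $b$ and these parameters let
\[
I=I_M=\{i\in M:M\models\exists y\,\sigma(i,y)\},\qquad \mathcal X=\mathcal X_M=\{c\cap I:c\in M\},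
\]
where $c\cap I=\{i\in I:M\models i\in c\}$.

\begin{definition}\label{def:good}
$M$ is \emph{good} (for $\sigma$ and $b$) if $M\models B\Sigma_1+\exp$ and the following hold.
\begin{enumerate}
\item[(G1)] $M$ satisfies the $\Pi_1$ sentences $\forall i,y,y'\,[\sigma(i,y)\wedge\sigma(i,y')\to y=y']$ and $\forall i,i',y\,[\sigma(i,y)\wedge i'<i\to\exists y'\le y\,\sigma(i',y')]$. Writing $f(i)=y$ for $\sigma(i,y)$, this says that $I$ is downward closed and $f\colon I\to M$ is a nondecreasing function.
\item[(G2)] $0,1\in I$, $I$ is closed under $+$ and $\cdot$, and $i<b$ for all $i\in I$.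
\item[(G3)] $f[I]$ is cofinal in $M$.
\item[(G4)] Every subset of $I$ that is definable with parameters in a structure $(I,+,\cdot,<,X_1,\dots,X_n)$ with $X_1,\dots,X_n\in\mathcal X$ belongs to $\mathcal X$.
\item[(G5)] $I$ and $\mathcal X$ are countable.
\end{enumerate}
\end{definition}

The example to keep in mind has $I=\omega$: inside a suitable countable nonstandard model of $PA$ take a nonstandard $a$, let $M$ be the cut of all elements below one of $a,2^a,2^{2^a},\dots$, let $b=a$, and let $f(n)$ be roughly the code of the first $n+1$ terms of this tower. Lemma~\ref{lem:goodcut} carries this out. Since $I$ changes during the construction, we allow it to be nonstandard from the start.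

Let $M$ be good. Then $I$ is a proper cut of $M$, and pairing maps $I^2$ bijectively onto $I$. A set $X\subseteq I^k$ is said to be in $\mathcal X$ if its set of codes is, and a function $g\colon I^k\to I$ is said to be in $\mathcal X$ if its graph is. By (G4), $\mathcal X$ is a Boolean algebra, and it contains the sections $X_s=\{t:(s,t)\in X\}$ of its members. A nonempty set $c\cap I$ has a least element, namely the least $x\in M$ with $x\in c$. Hence, by (G4), each structure $(I,X_1,\dots,X_n)$ satisfies induction for all formulas of its own language, so that finite sequences can be coded and recursive definitions carried out in it as in $PA$. For subsets of $I$, ``bounded'' and ``unbounded'' refer to $I$.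

The link between definability in $M$ and the family $\mathcal X$ is the following lemma: a subset of $I$ that is $\Sigma_1$-definable together with its complement in $I$ is coded. The set $I$ is not $\Delta_0$, so comprehension does not apply directly; instead we apply collection to the $2^b$ possible codes. This is where collection, $\exp$ and the bound $b$ meet.

\begin{lemma}\label{lem:coding}
Let $M$ be good, $X\subseteq I^k$, and let $\alpha,\beta$ be $\Sigma_1$ formulas such that for all $v\in I^k$ we have $v\in X\Leftrightarrow M\models\alpha(v)$ and $v\notin X\Leftrightarrow M\models\beta(v)$. Then $X\in\mathcal X$.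
\end{lemma}

\begin{proof}
Passing to codes, let $k=1$. Write $\alpha=\exists w\,\alpha_0$ and $\beta=\exists w\,\beta_0$ with $\alpha_0,\beta_0\in\Delta_0$. Suppose that no $c<2^b$ satisfies $c\cap I=X$. Then every $c<2^b$ makes an error at some $v\in I$, and $v<b$; that is, $M\models\forall c<2^b\,\exists w\,\exists v<b\,\varepsilon(c,v,w)$, where $\varepsilon$ is the $\Delta_0$ formula
\[
\exists y\le w\,\sigma(v,y)\wedge\bigl[(v\in c\wedge\exists w'\le w\,\beta_0(v,w'))\vee(v\notin c\wedge\exists w'\le w\,\alpha_0(v,w'))\bigr].
\]
By collection, and since $\varepsilon$ persists when $w$ is increased, a single $w_0$ works for all $c<2^b$. Let $c_0<2^b$ code the set of $v<b$ with $\exists y\le w_0\,\sigma(v,y)\wedge\exists w'\le w_0\,\alpha_0(v,w')$, and take $v<b$ with $\varepsilon(c_0,v,w_0)$; then $v\in I$. If $v\in c_0$, then $\alpha(v)$ holds by the choice of $c_0$ and $\beta(v)$ holds by $\varepsilon$, which is impossible. If $v\notin c_0$, then $\varepsilon$ gives both conditions for membership in $c_0$, again a contradiction.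
\end{proof}

Let $\mathcal F_k$ be the set of functions $F\colon I^k\to M$ whose graph $\{(v,s):v\in I^k,\ F(v)=s\}$ is $\Sigma_1$-definable in $M$ with parameters. Since $I$ is $\Sigma_1$-definable, constants and projections are in $\mathcal F_k$, and $f\in\mathcal F_1$.

\begin{lemma}\label{lem:F}
Let $M$ be good, $\bar F$ a tuple from $\mathcal F_k$, and $\theta\in\Delta_0$.
\begin{enumerate}
\item[(F1)] $\{v\in I^k:M\models\theta(\bar F(v))\}\in\mathcal X$.
\item[(F2)] If for every $v\in I^k$ there is $w$ with $\theta(w,\bar F(v))$, then the function sending $v$ to the least such $w$ is in $\mathcal F_k$.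
\item[(F3)] A function $g\colon I^k\to I$ is in $\mathcal F_k$ if and only if it is in $\mathcal X$. If $H\in\mathcal F_l$ and $\bar g$ is an $l$-tuple of functions $I^k\to I$ in $\mathcal X$, then $H\circ\bar g\in\mathcal F_k$.
\item[(F4)] If $F\in\mathcal F_k$, then for every $v$ there is a least $i\in I$ with $F(v)\le f(i)$, and the function $v\mapsto i$ is in $\mathcal X$.
\item[(F5)] If $F,G\in\mathcal F_k$ and $S\subseteq I^k$ is in $\mathcal X$, then the function equal to $F$ on $S$ and to $G$ off $S$ is in $\mathcal F_k$.
\end{enumerate}
\end{lemma}

\begin{proof}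
(F1) Apply Lemma~\ref{lem:coding} to $\exists\bar y\,(\bar F(v)=\bar y\wedge\theta(\bar y))$ and $\exists\bar y\,(\bar F(v)=\bar y\wedge\neg\theta(\bar y))$.

(F2) The graph is defined by $\exists\bar y\,[\bar F(v)=\bar y\wedge\theta(w,\bar y)\wedge\forall w'<w\,\neg\theta(w',\bar y)]$.

(F3) If $g\in\mathcal F_k$, apply Lemma~\ref{lem:coding} to $g(v)=t$ and $\exists s\,(g(v)=s\wedge s\ne t)$. If the graph of $g$ is coded by $c$, then $g(v)=t$ if and only if $v\in I^k$, $t\in I$ and $\langle v,t\rangle\in c$. The graph of $H\circ\bar g$ is defined by $\exists\bar t\,(\bar g(v)=\bar t\wedge H(\bar t)=s)$.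

(F4) By (G3) there is $i_1\in I$ with $F(v)\le f(i_1)$. By (G1) the set $\{i\le i_1:F(v)\le f(i)\}$ is defined by the $\Delta_0$ formula $i\le i_1\wedge\exists y\le f(i_1)\,(\sigma(i,y)\wedge F(v)\le y)$, so it has a least element. The graph is defined by
\[
\exists s,y\,[F(v)=s\wedge\sigma(i,y)\wedge s\le y\wedge\forall i'<i\,\exists y'\le y\,(\sigma(i',y')\wedge y'<s)],
\]
and (F3) applies.

(F5) If $c$ codes $S$, the graph is defined by $(v\in c\wedge F(v)=s)\vee(v\notin c\wedge G(v)=s)$, where $v$ stands for its code.
\end{proof}

By (F2), $\mathcal F_k$ is closed under the pointwise application of terms, $\min$, $\max$, and every other function with $\Delta_0$ graph that is defined at the values in question.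

\subsection*{A test case} The mechanism of the whole proof is visible in the elimination of the single candidate $\chi_0$ from \eqref{eq:chi0}. The reader may take $I=\omega$.

\begin{example}\label{ex:test}
\emph{In a good model $M$, the function $\chi_0$ is not a branch of $T$.} Suppose it is. For $i,t\in I$ let
\[
A^i_t=\{x<f(i):M\models\exists w<f(t)\,\delta_1(x,w)\},
\]
the approximation at stage $t$ to $A^i=\{x<f(i):\chi_0(x)=0\}$. It increases with $t$. Fix $i$ and let $s=\chi_0\restriction f(i)\in M$. Then $M\models\forall x<f(i)\,\exists w\,(s(x)=0\to\delta_1(x,w))$, so by collection and (G3) all witnesses can be found below some $f(t)$, and $A^i_{t'}=A^i$ for all $t'\ge t$. The set $E=\{(i,t,t')\in I^3:A^i_t=A^i_{t'}\}$ is given by a $\Delta_0$ condition on $f(i),f(t),f(t')$, so $E\in\mathcal X$ by (F1). Let $\tau(i)$ be the least $t$ such that $(i,t,t')\in E$ for all $t'\ge t$; then $A^i_{\tau(i)}=A^i$. The function $\tau$ is definable in $(I,E)$, so $\tau\in\mathcal X$ by (G4), and its graph is $\Sigma_1$ in $M$ by (F3). By (G3),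
\[
\chi_0(x)=1\iff M\models\exists i\in I\,\bigl(x<f(i)\wedge\neg\exists w<f(\tau(i))\,\delta_1(x,w)\bigr).
\]
So $\chi_0^{-1}(1)$ is $\Sigma_1$-definable, as is $\chi_0^{-1}(0)$, contradicting Lemma~\ref{lem:diag}.
\end{example}

Compare $M=\mathbb N$ with $I=\omega$ and $f(i)=i$. There $\chi_0$ is a branch, and the argument above shows only that $\tau$ does not have a $\Sigma_1$ graph. In a good model the whole function $\tau$ is stored in the digits of one element of $M$ and becomes available as a parameter.

A good model may still have other branches, so we must pass to extensions. In an ultrapower a new string is the class of a function $F\in\mathcal F_k$, as the approximations to $\chi_0$ form such a function in the example. For general $F$ the restrictions $F(t)\restriction f(i)$ do not increase with $t$, and the quantifier ``for all large $t'$'' must be replaced by ``for most $t'$'' in the sense of an ultrafilter. The example goes through provided that this quantifier, like the first, does not lead out of $\mathcal X$.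

\section{Definable ultrafilters}\label{sec:ultra}

\begin{lemma}\label{lem:ultra}
Let $M$ be good. There is an ultrafilter $\mathcal U$ of the Boolean algebra $\mathcal X$, all of whose members are unbounded, such that
\begin{enumerate}
\item[(D)] for every $X\subseteq I\times I$ in $\mathcal X$, the set $\{s\in I:X_s\in\mathcal U\}$ is in $\mathcal X$.
\end{enumerate}
\end{lemma}

\begin{proof}
We decide all sections of a set $X$ at once by a single unbounded set.

\emph{Claim.} For unbounded $A\in\mathcal X$ and $X\subseteq I^2$ in $\mathcal X$ there is an unbounded $A'\subseteq A$ in $\mathcal X$ such that for each $s\in I$ one of $A'\setminus X_s$, $A'\cap X_s$ is bounded.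

Work in $(I,A,X)$, where full induction holds. For a binary string $\tau$ of length $v$ put $A_\tau=\{t\in A:\forall s<v\,(t\in X_s\leftrightarrow\tau(s)=1)\}$, so that $A_\tau=A_{\tau0}\cup A_{\tau1}$, where $\tau k$ is $\tau$ followed by the digit $k$. By recursion on $v\in I$, let $\tau_0$ be the empty string and let $\tau_{v+1}$ be $\tau_v1$ if $A_{\tau_v1}$ is unbounded and $\tau_v0$ otherwise. By induction every $A_{\tau_v}$ is unbounded, and $\tau_v$ extends $\tau_{s+1}$ for $v>s$. By recursion let $r_v$ be the least element of $A_{\tau_v}$ above all $r_{v'}$ with $v'<v$, and put $A'=\{r_v:v\in I\}$. Then $A'\in\mathcal X$ by (G4), and $A'$ is unbounded because $r_v\ge v$. For $v>s$ we have $r_v\in X_s$ if and only if $\tau_{s+1}(s)=1$, so one of $A'\setminus X_s$, $A'\cap X_s$ is bounded by $r_s$. This proves the claim.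

By (G5) we can list all $X\subseteq I^2$ in $\mathcal X$ as $X^0,X^1,\dots$. Let $A_0=I$, obtain $A_{n+1}\subseteq A_n$ from the claim for $A_n$ and $X^n$, and put
\[
\mathcal U=\{Z\in\mathcal X:A_n\setminus Z\text{ is bounded for some }n\in\omega\}.
\]
As the $A_n$ decrease and are unbounded, $\mathcal U$ is a filter of unbounded sets; in particular it is proper. For every $n$ and $s$, either $A_{n+1}\setminus X^n_s$ is bounded and $X^n_s\in\mathcal U$, or $A_{n+1}\cap X^n_s$ is bounded and $I\setminus X^n_s\in\mathcal U$. Every $Z\in\mathcal X$ is a section of $I\times Z\in\mathcal X$, so $\mathcal U$ is an ultrafilter. Moreover $X^n_s\in\mathcal U$ if and only if $A_{n+1}\setminus X^n_s$ is bounded. This condition on $s$ is definable in $(I,A_{n+1},X^n)$, and (D) follows from (G4).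
\end{proof}

Fix such $\mathcal U$. It contains every $Z\in\mathcal X$ with bounded complement, and by coding tuples (D) holds also for $X\subseteq I^m\times I$. An ultrafilter on $\omega$ makes every bounded function $\omega\to\omega$ constant on a large set; property (D) gives the same for $I$, uniformly in parameters.

\begin{lemma}\label{lem:const}
Let $G\colon I\times I\to I$ be in $\mathcal X$, and suppose that for each $u\in I$ there is $s\in I$ with $\{t:G(u,t)\le s\}\in\mathcal U$. Then there is $g\colon I\to I$ in $\mathcal X$ with $\{t:G(u,t)=g(u)\}\in\mathcal U$ for all $u\in I$.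
\end{lemma}

\begin{proof}
By (G4) and (D), $Y=\{(u,s):\{t:G(u,t)\le s\}\in\mathcal U\}$ is in $\mathcal X$. Each section $Y_u$ is nonempty; let $g(u)$ be its least element. Then $g\in\mathcal X$ by (G4). The set $\{t:G(u,t)\le g(u)\}$ is in $\mathcal U$, while $\{t:G(u,t)<g(u)\}$ is empty if $g(u)=0$ and is not in $\mathcal U$ by minimality if $g(u)>0$.
\end{proof}

We also need the product of $\mathcal U$ with itself. Points of $I^2$ are written $v=(v_1,v_2)$. For $X\subseteq I^2$ in $\mathcal X$ put
\[
X\in\mathcal V\iff\{v_1:X_{v_1}\in\mathcal U\}\in\mathcal U,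
\]
which makes sense by (D). The map $X\mapsto\{v_1:X_{v_1}\in\mathcal U\}$ commutes with complements and intersections because $\mathcal U$ is an ultrafilter, so $\mathcal V$ is an ultrafilter on the algebra of subsets of $I^2$ in $\mathcal X$. For $Z\subseteq I$ in $\mathcal X$ we have $Z\times I\in\mathcal V$ if and only if $Z\in\mathcal U$. Applying (D) first in the variable $v_2$ and then in $v_1$ gives
\begin{enumerate}
\item[(D$'$)] if $X\subseteq I^k\times I^2$ is in $\mathcal X$, then $\{\bar s\in I^k:X_{\bar s}\in\mathcal V\}\in\mathcal X$.
\end{enumerate}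

\section{The extension step}\label{sec:step}

Let $M$ be good, with $\mathcal U$ and $\mathcal V$ as above. The first idea is to form the ultrapower $\mathcal F_1/\mathcal U$. The difficulty is collection. For functions with $\Sigma_1$ graphs, \L o\'s's theorem is available only for $\Delta_0$ formulas: if $\forall s<P(t)\,\exists w\,\theta$ fails in $M$ for most $t$, a function choosing a counterexample $s$ need not be in $\mathcal F_1$, so an instance of the hypothesis of collection in the ultrapower cannot be pulled back to $M$. We obtain collection from Lemma~\ref{lem:cut}(b) instead. We form the ultrapower in two variables and keep only the cut reached by functions of the first variable; the second variable makes this cut proper.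

Let $N=\mathcal F_2/\mathcal V$: put $F\sim G$ if $\{v:F(v)=G(v)\}\in\mathcal V$, define $+$ and $\cdot$ pointwise, and put $[F]<[G]$ if $\{v:F(v)<G(v)\}\in\mathcal V$. The sets involved are in $\mathcal X$ by (F1), the operations stay in $\mathcal F_2$ by (F2), and everything respects $\sim$ because $\mathcal V$ is a filter. We identify $m\in M$ with the class of the constant function $m$. For $h\in\mathcal F_1$ we write $[h(v_1)]$ for the class of $v\mapsto h(v_1)$, and $[h(v_2)]$ for the class of $v\mapsto h(v_2)$.

\begin{lemma}[\L o\'s's theorem for $\Delta_0$ formulas]\label{lem:los}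
For parameter-free $\theta\in\Delta_0$ and $\bar F$ from $\mathcal F_2$, $N\models\theta([\bar F])$ if and only if $\{v:M\models\theta(\bar F(v))\}\in\mathcal V$. Consequently $M\preceq_{\Sigma_1}N$, $N\models I\Delta_0$, and \emph{(G1)} holds in $N$.
\end{lemma}

\begin{proof}
Induction on $\theta$. The atomic case is the definition of $N$, and $\neg,\wedge$ use that $\mathcal V$ is an ultrafilter on an algebra containing the relevant sets. Let $\theta$ be $\exists w<t\,\theta'$ and let $G(v)$ be the value of the term $t$ at $\bar F(v)$. Suppose $\{v:\exists w<G(v)\,\theta'(w,\bar F(v))\}\in\mathcal V$. Let $H(v)$ be the least $w$ satisfying the $\Delta_0$ condition ``$w<G(v)$ and $\theta'(w,\bar F(v))$, or no $w'<G(v)$ satisfies $\theta'(w',\bar F(v))$''. Then $H\in\mathcal F_2$ by (F2), and $[H]$ is a witness in $N$ by the induction hypothesis. Conversely, if $[H]$ is a witness in $N$, then $\{v:H(v)<G(v)\wedge\theta'(H(v),\bar F(v))\}\in\mathcal V$.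

For constant functions the set in question is $I^2$ or empty, so $\Delta_0$ formulas are absolute between $M$ and $N$, and $\Sigma_1$ sentences pass from $M$ to $N$. If $N\models\theta([F],\bar m)$ with $\bar m\in M$, then $M\models\theta(F(v),\bar m)$ for some $v$, so they also pass from $N$ to $M$. Finally, the axioms of $I\Delta_0$ and (G1) are $\Pi_1$ sentences with parameters from $M$.
\end{proof}

For functions of $v_1$ alone the lemma reads
\begin{equation}\label{eq:los1}
N\models\theta([\bar h(v_1)])\iff\{t\in I:M\models\theta(\bar h(t))\}\in\mathcal U .
\end{equation}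
From now on $g,g',h,\dots$ denote functions $I\to I$ in $\mathcal X$ unless stated otherwise. Define
\[
M'=\{x\in N:x\le[f(g(v_1))]\text{ for some }g\}.
\]
If $x=[F]\le[f(g(v_1))]$, we may assume $F(v)\le f(g(v_1))$ for all $v$, replacing $F(v)$ by $\min(F(v),f(g(v_1)))$.

\begin{proposition}\label{prop:step}
$M'$ is good, $M\preceq_{\Sigma_1}M'$, $|M'|\le|M|+\aleph_0$, and every $\Pi_2$ sentence with parameters from $M$ that is true in $M$ is true in $M'$. Writing $I'=I_{M'}$, we have:
\begin{enumerate}
\item[(1)] $I'=\{[g(v_1)]:g\colon I\to I,\ g\in\mathcal X\}$;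
\item[(2)] $I$ is a proper initial segment of $I'$;
\item[(3)] $(I,c_1\cap I,\dots,c_n\cap I)\preceq(I',c_1\cap I',\dots,c_n\cap I')$ for all $c_1,\dots,c_n\in M$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Step 1: $M'$ is a proper cut of $N$ containing $M$.} The set $M'$ is downward closed, and $M\subseteq M'$ by (G3), using constant $g$. Let $x\le[f(g(v_1))]$ and $y\le[f(h(v_1))]$. By (F4) applied to $t\mapsto f(g(t))+f(h(t))$ there is $g'$ with $f(g(t))+f(h(t))\le f(g'(t))$ for all $t$, so $x+y\le[f(g'(v_1))]$; the same argument with the product gives $xy\in M'$. For any $g$ and any $v_1$, the set $\{v_2:v_2\ge g(v_1)\}$ has bounded complement, so it is in $\mathcal U$, and on it $f(v_2)+1>f(g(v_1))$. Hence $[f(v_2)+1]\notin M'$.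

By Lemma~\ref{lem:cut}, $M'\models B\Sigma_1$ and (G1) holds in $M'$. Also $M\preceq_{\Sigma_1}M'$: $\Delta_0$ formulas are absolute between $M$, $M'$ and $N$, and a $\Sigma_1$ sentence with parameters from $M$ that holds in $M'$ holds in $N$, hence in $M$. There are at most $|M|+\aleph_0$ formulas with parameters, so $|M'|\le|\mathcal F_2|\le|M|+\aleph_0$.

\emph{Step 2: $\Pi_2$ sentences.} Let $M\models\forall x\exists w\,\theta(x,w)$ with $\theta\in\Delta_0$, and let $[F]\in M'$ with $F(v)\le f(g(v_1))$ for all $v$. By collection in $M$, for each $t\in I$ there is $w$ with $\forall x\le f(g(t))\,\exists w'\le w\,\theta(x,w')$. The least such $w$ is a function of $t$ in $\mathcal F_1$ by (F2), and by (F4) it is bounded by $f(g'(t))$ for some $g'$. So $\exists w'\le f(g'(v_1))\,\theta(F(v),w')$ holds for all $v$, and Lemma~\ref{lem:los} gives $w'\le[f(g'(v_1))]$ in $N$ with $\theta([F],w')$. This $w'$ lies in $M'$. In particular $M'\models\exp$.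

\emph{Step 3: the cut $I'$.} For the inclusion $\supseteq$ in (1), note that $[g(v_1)]<b$, so $[g(v_1)]\in M'$, that $[f(g(v_1))]\in M'$, and that $\sigma([g(v_1)],[f(g(v_1))])$ holds by \eqref{eq:los1}. Thus
\begin{equation}\label{eq:fprime}
f([g(v_1)])=[f(g(v_1))]\quad\text{in }M'.
\end{equation}
For $\subseteq$, let $[G],[Y]\in M'$ satisfy $\sigma([G],[Y])$, with $Y(v)\le f(g(v_1))$ for all $v$. The point is that a bound on $f(G(v))$ depending only on $v_1$ yields such a bound on $G(v)$. Let $S=\{v:\sigma(G(v),Y(v))\}\in\mathcal V$. For $v\in S$ we have $G(v)\in I$ and $f(G(v))=Y(v)\le f(g(v_1))$. Let $g'(t)$ be the least $i\in I$ with $f(i)\ge f(g(t))+1$, as in (F4). Since $f$ is nondecreasing, $G(v)<g'(v_1)$ for $v\in S$. Redefine $G$ to be $0$ off $S$, by (F5); this does not change $[G]$. Now $G\colon I^2\to I$ is in $\mathcal X$ by (F3) and $G(v)\le g'(v_1)$ everywhere. Lemma~\ref{lem:const} gives $g_1$ with $\{v_2:G(v_1,v_2)=g_1(v_1)\}\in\mathcal U$ for every $v_1$, so $[G]=[g_1(v_1)]$. This proves (1).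

Property (G2) for $M'$ follows from (1), the operations being pointwise, and (G3) follows from \eqref{eq:fprime} and the definition of $M'$. For (2), constants give $I\subseteq I'$. If $[g(v_1)]<i\in I$, then $\{t:g(t)\le i\}\in\mathcal U$ by \eqref{eq:los1}, so Lemma~\ref{lem:const} applied to $G(u,t)=g(t)$ shows that $g$ equals some $s_0\in I$ on a set in $\mathcal U$, and $[g(v_1)]=s_0\in I$. The inclusion is proper since $[v_1]\in I'$ lies above every $i\in I$, the set $\{t:t>i\}$ being in $\mathcal U$.

\emph{Step 4: the coded subsets of $I'$.} By (1), $I'$ is an ultrapower of $I$ by $\mathcal U$, and we show that $\mathcal X_{M'}$ is the corresponding ultrapower of $\mathcal X$. For $Y\subseteq I\times I$ in $\mathcal X$, regarded as the family of sets $Y_t$, let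
\[
Y^*=\{[g(v_1)]:\{t\in I:g(t)\in Y_t\}\in\mathcal U\}\subseteq I'.
\]
The set $\{t:g(t)\in Y_t\}$ is in $\mathcal X$ by (G4), and whether it is in $\mathcal U$ depends only on $[g(v_1)]$, because $[g(v_1)]=[h(v_1)]$ means $\{t:g(t)=h(t)\}\in\mathcal U$. We claim
\begin{equation}\label{eq:Xprime}
\mathcal X_{M'}=\{Y^*:Y\subseteq I^2,\ Y\in\mathcal X\},\qquad c\cap I'=(I\times(c\cap I))^*\ \text{ for }c\in M.
\end{equation}
Let $[F]\in M'$. The set $\{(v_1,s,v_2):s\in F(v_1,v_2)\}$ is in $\mathcal X$ by (F1), so by (D)
\[
Y^F=\{(v_1,s):\{v_2:s\in F(v_1,v_2)\}\in\mathcal U\}\in\mathcal X .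
\]
By Lemma~\ref{lem:los} and the definition of $\mathcal V$, $[g(v_1)]\in[F]$ if and only if $\{v:g(v_1)\in F(v)\}\in\mathcal V$, if and only if $\{v_1:g(v_1)\in Y^F_{v_1}\}\in\mathcal U$. So $[F]\cap I'=(Y^F)^*$. If $F$ is constant with value $c$, then $Y^F=I\times(c\cap I)$. Conversely, let $Y$ be coded by $c\in M$, and let $F(v)$ be the least $u$ with $\forall s<b\,(s\in u\leftrightarrow\langle v_1,s\rangle\in c)$. It exists and is below $2^b$ by $\Delta_0$-comprehension, so $F\in\mathcal F_2$ by (F2) and $[F]\in M'$. For $s\in I$ we have $s\in F(v)$ if and only if $(v_1,s)\in Y$, so $Y^F=Y$. This proves \eqref{eq:Xprime}. Property (G5) for $M'$ follows from (1) and \eqref{eq:Xprime}, as $I'$ and $\mathcal X_{M'}$ are images of countable sets.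

\emph{Step 5: \L o\'s's theorem for $I'$.} On the cut, (G4) supplies Skolem functions for all formulas. We show that for every formula $\Psi$ of arithmetic with predicates for $n$ sets, all $Y^1,\dots,Y^n\subseteq I^2$ in $\mathcal X$ and all tuples $\bar g$,
\begin{equation}\label{eq:los2}
(I',Y^{1*},\dots,Y^{n*})\models\Psi([\bar g(v_1)])\iff\{t\in I:(I,Y^1_t,\dots,Y^n_t)\models\Psi(\bar g(t))\}\in\mathcal U .
\end{equation}
The set on the right is definable in $I$ from $Y^1,\dots,Y^n$ and the graphs of $\bar g$, so it is in $\mathcal X$ by (G4). Argue by induction on $\Psi$. Equations and inequalities between terms are covered by \eqref{eq:los1}; membership of a term in the $j$-th set is the definition of $Y^{j*}$, terms being computed pointwise; and connectives use that $\mathcal U$ is an ultrafilter. For $\exists x\,\Psi$, suppose the set on the right is in $\mathcal U$, and let $h(t)$ be the least witness in $(I,Y^1_t,\dots,Y^n_t)$, or $0$ if there is none. Then $h\in\mathcal X$ by (G4), and $[h(v_1)]$ is a witness in $I'$ by the induction hypothesis. Conversely, a witness in $I'$ has the form $[h(v_1)]$ by (1), and the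 induction hypothesis gives a set in $\mathcal U$ of $t$ for which $h(t)$ is a witness.

Taking $Y^j=I\times(c_j\cap I)$ and constant $\bar g$ in \eqref{eq:los2} gives (3), by \eqref{eq:Xprime}. For (G4), consider a subset of $I'$ defined by $\Psi(x,[\bar g(v_1)])$ in $(I',Y^{1*},\dots,Y^{n*})$. The set $Z=\{(t,s):(I,Y^1_t,\dots,Y^n_t)\models\Psi(s,\bar g(t))\}$ is in $\mathcal X$ by (G4) for $M$. By \eqref{eq:los2}, $[h(v_1)]$ satisfies $\Psi$ if and only if $\{t:h(t)\in Z_t\}\in\mathcal U$. So the defined set is $Z^*$, which is in $\mathcal X_{M'}$.
\end{proof}

The model $M'$ is not an end extension of $M$: the element $[v_1]$ lies below $b$, and it is new because $I'\cap M=I$ by $\Sigma_1$-elementarity. Also, $T$ does have a branch in $M'$, by Lemma~\ref{lem:endext} applied to $M'\subset_e N$. So a single step does not remove all branches. What it achieves is control over how the strings of $M'$ meet $M$; the next lemma is the general form of Example~\ref{ex:test}.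

\begin{lemma}[Key lemma]\label{lem:key}
Let $z\in M'$, $z\ge1$, and
\[
W=\{i\in I:f(i)\le\operatorname{lh}(z)\text{ and }z\restriction f(i)\in M\}.
\]
Then $W$ is an initial segment of $I$ and $W\in\mathcal X_M$. If $W=I$, then the function $i\mapsto z\restriction f(i)$ is in $\mathcal F_1$, that is, its graph is $\Sigma_1$-definable in $M$.
\end{lemma}

\begin{proof}
If $j<i\in W$, then $f(j)\le f(i)$ and $z\restriction f(j)=(z\restriction f(i))\restriction f(j)$, which lies in $M$ since a restriction computed in $M$ is also correct in $M'$. So $j\in W$.

Let $z=[F]$ with $F(v)\ge1$ for all $v$, replacing $F$ by $\max(F,1)$. By Lemma~\ref{lem:los}, for $i\in I$ and $m\in M$ we have $f(i)\le\operatorname{lh}(z)$ and $z\restriction f(i)=m$ if and only if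
\[
S_{i,m}=\{v:f(i)\le\operatorname{lh}(F(v)),\ F(v)\restriction f(i)=m\}\in\mathcal V .
\]
Thus $i\in W$ if and only if $S_{i,m}\in\mathcal V$ for some $m\in M$. This quantifier over $M$ is the obstacle, since (G4) controls only quantifiers over $I$. But such an $m$ is a value $F(v')\restriction f(i)$, so it can be named by a point $v'\in I^2$. Let $E\subseteq I\times I^2\times I^2$ consist of the $(i,v',v)$ with
\[
f(i)\le\operatorname{lh}(F(v)),\qquad f(i)\le\operatorname{lh}(F(v')),\qquad F(v)\restriction f(i)=F(v')\restriction f(i).
\]
Then $E\in\mathcal X$ by (F3) and (F1), and $Q=\{(i,v'):E_{i,v'}\in\mathcal V\}\in\mathcal X$ by (D$'$). If $S_{i,m}\in\mathcal V$, choose $v'\in S_{i,m}$; then $E_{i,v'}=S_{i,m}$, so $(i,v')\in Q$. If $(i,v')\in Q$, then $E_{i,v'}\ne\emptyset$, so $f(i)\le\operatorname{lh}(F(v'))$, and $E_{i,v'}=S_{i,m}$ for $m=F(v')\restriction f(i)\in M$; thus $i\in W$ and $z\restriction f(i)=F(v')\restriction f(i)$. Hence $W=\{i:\exists v'\,(i,v')\in Q\}$, which is in $\mathcal X$ by (G4).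

If $W=I$, let $v'(i)$ be the pair with least code such that $(i,v'(i))\in Q$. Its components are functions in $\mathcal X$ by (G4). Then $z\restriction f(i)=F(v'(i))\restriction f(i)$, and this function of $i$ is in $\mathcal F_1$ by (F3) and (F2).
\end{proof}

\section{The chain of length $\omega_1$}\label{sec:chain}

Let $M_0$ be good. Put $M_{\gamma+1}=(M_\gamma)'$, choosing an ultrafilter as in Lemma~\ref{lem:ultra} at each step, and $M_\gamma=\bigcup_{\delta<\gamma}M_\delta$ for limit $\gamma\le\omega_1$. The formula $\sigma$ and the element $b$ stay fixed. Write $I_\gamma$ and $\mathcal X_\gamma$ for $I_{M_\gamma}$ and $\mathcal X_{M_\gamma}$. The following lemma shows in particular that the recursion can be continued through all countable ordinals.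

\begin{lemma}\label{lem:chain}
Let $\delta<\gamma\le\omega_1$.
\begin{enumerate}
\item[(a)] $M_\gamma\models B\Sigma_1+\exp$ and $M_\gamma$ satisfies \emph{(G1)--(G4)}; if $\gamma<\omega_1$, then $M_\gamma$ is good.
\item[(b)] $M_\delta\preceq_{\Sigma_1}M_\gamma$, and every $\Pi_2$ sentence with parameters from $M_\delta$ that is true in $M_\delta$ is true in $M_\gamma$.
\item[(c)] $I_\delta=I_\gamma\cap M_\delta$ is a proper initial segment of $I_\gamma$, the function $f$ of $M_\gamma$ extends that of $M_\delta$, and $I_\gamma=\bigcup_{\delta'<\gamma}I_{\delta'}$ if $\gamma$ is a limit.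
\item[(d)] $(I_\delta,\bar c\cap I_\delta)\preceq(I_\gamma,\bar c\cap I_\gamma)$ for all tuples $\bar c$ from $M_\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
Induction on $\gamma$. In all cases, $I_\delta=I_\gamma\cap M_\delta$ and the statement about $f$ follow from $M_\delta\preceq_{\Sigma_1}M_\gamma$ and (G1). The successor step is Proposition~\ref{prop:step}, the relations in (b)--(d) being transitive. Let $\gamma$ be a limit.

(b) We show by induction on $\theta\in\Delta_0$ that $\theta$ is absolute between $M_\delta$ and $M_\gamma$ for all $\delta<\gamma$ at once. Only $\exists w<t\,\theta'$ needs an argument. A witness in $M_\delta$ is a witness in $M_\gamma$. Conversely, a witness in $M_\gamma$ lies in some $M_{\delta'}$ with $\delta\le\delta'<\gamma$, so $M_{\delta'}\models\exists w<t\,\theta'$ by the induction hypothesis, and this passes to $M_\delta\preceq_{\Sigma_1}M_{\delta'}$. The same argument with an unbounded quantifier gives $M_\delta\preceq_{\Sigma_1}M_\gamma$. If $\forall x\exists w\,\theta$ holds in $M_\delta$, it holds in all $M_{\delta'}$ with $\delta\le\delta'<\gamma$; each $x\in M_\gamma$ lies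 in such an $M_{\delta'}$ and has a witness there.

The axioms of $I\Delta_0+\exp$ and (G1) hold in $M_\gamma$ by (b). For collection let $M_\gamma\models\forall s<p\,\exists w\,\theta$, with $\theta\in\Delta_0$ and with $p$ and the parameters of $\theta$ in $M_\delta$. By $\Sigma_1$-elementarity each $s<p$ in $M_\delta$ has a witness in $M_\delta$, so $M_\delta\models\forall s<p\,\exists w<u\,\theta$ for some $u\in M_\delta$, and this $\Delta_0$ sentence passes to $M_\gamma$.

(c) From $I_\gamma\cap M_{\delta'}=I_{\delta'}$ we get $I_\gamma=\bigcup_{\delta'<\gamma}I_{\delta'}$. Since $I_\delta$ is an initial segment of each later $I_{\delta'}$ and $I_\delta\ne I_{\delta+1}$, it is a proper initial segment of the union. Properties (G2) and (G3) pass to the union.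

(d) The structures $(I_{\delta'},\bar c\cap I_{\delta'})$, $\delta\le\delta'<\gamma$, form an elementary chain with union $(I_\gamma,\bar c\cap I_\gamma)$, and by Tarski's theorem the union of an elementary chain is an elementary extension of each member.

(G4) A set defined over $I_\gamma$ by $\Psi(s,\bar p,\bar c\cap I_\gamma)$ has $\bar p\in I_\delta$ and $\bar c\in M_\delta$ for some $\delta<\gamma$. By (G4) for $M_\delta$ there is $c'\in M_\delta$ such that $(I_\delta,\bar c\cap I_\delta,c'\cap I_\delta)$ satisfies $\forall s\,(s\in c'\leftrightarrow\Psi(s,\bar p,\bar c))$. By (d) the same holds over $I_\gamma$, so the set is $c'\cap I_\gamma$.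

(G5) Let $\gamma<\omega_1$. Then $I_\gamma$ is a countable union of countable sets. For $c,c'\in M_\delta$, (d) shows that $c\cap I_\delta=c'\cap I_\delta$ implies $c\cap I_\gamma=c'\cap I_\gamma$. So $\{c\cap I_\gamma:c\in M_\delta\}$ is countable, and $\mathcal X_\gamma$ is the union of these families over $\delta<\gamma$.
\end{proof}

Branches may exist at countable stages, but none of them can be continued. The second half of Lemma~\ref{lem:key} excludes a continuation at the very next stage. The first half excludes it at later stages, by showing that a continuation, once present, was already present one stage earlier.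

\begin{lemma}\label{lem:nocont}
Let $\gamma<\omega_1$, let $\chi$ be a branch of $T$ in $M_\gamma$, and let $B_i=\chi\restriction f(i)\in M_\gamma$ for $i\in I_\gamma$. Then no $z\in M_{\omega_1}$ satisfies $B_i\subseteq z$ for all $i\in I_\gamma$.
\end{lemma}

\begin{proof}
Call such $z$ a \emph{continuation}; the relation $\subseteq$ is $\Delta_0$, so it does not matter at which stage it is evaluated. Suppose a continuation exists, and let $\delta$ be least with $\gamma\le\delta<\omega_1$ such that $M_\delta$ contains a continuation $z$. We have $\delta\neq\gamma$, for otherwise $\operatorname{lh}(z)\in M_\gamma$ would be an upper bound of $f[I_\gamma]$, contradicting (G3). Nor is $\delta$ a limit above $\gamma$, since then $z$ would lie in an earlier stage. So $\delta=\eta+1$ with $\eta\ge\gamma$. Apply Lemma~\ref{lem:key} to $M_\eta$ and $z\in(M_\eta)'$. For $i\in I_\gamma$ we have $z\restriction f(i)=B_i\in M_\gamma\subseteq M_\eta$. Hence $I_\gamma\subseteq W\subseteq I_\eta$ and $W\in\mathcal X_\eta$.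

\emph{Case $\eta=\gamma$.} Then $W=I_\gamma$, so the function $G(i)=z\restriction f(i)=B_i$ has a $\Sigma_1$-definable graph in $M_\gamma$. Since $f[I_\gamma]$ is cofinal in $M_\gamma$, for $x\in M_\gamma$ and $k\in\{0,1\}$,
\[
\chi(x)=k\iff M_\gamma\models\exists i,s\,\bigl(G(i)=s\wedge x<\operatorname{lh}(s)\wedge s(x)=k\bigr).
\]
This contradicts Lemma~\ref{lem:diag}.

\emph{Case $\eta>\gamma$.} Now $I_\gamma$ is a proper initial segment of $I_\eta$ with no largest element, and such a set is not in $\mathcal X_\eta$. Indeed, suppose $I_\gamma=c\cap I_\eta$ with $c\in M_\eta$ and choose $p\in I_\eta\setminus I_\gamma$. As $I_\eta$ is downward closed in $M_\eta$, we get $I_\gamma=\{x\in M_\eta:x\le p\wedge x\in c\}$, a nonempty bounded $\Delta_0$-definable set, which has a largest element. So $W\neq I_\gamma$, and there is $j\in W$ above $I_\gamma$. Then $z\restriction f(j)\in M_\eta$, and for $i\in I_\gamma$ we have $f(i)\le f(j)$ and $(z\restriction f(j))\restriction f(i)=B_i$. Thus $M_\eta$ contains a continuation, contradicting the minimality of $\delta$.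
\end{proof}

\begin{proposition}\label{prop:final}
Let $M_0$ be good and $M=M_{\omega_1}$. Then $M\models B\Sigma_1+\exp$, $|M|=|M_0|+\aleph_1$, every $\Pi_2$ sentence with parameters from $M_0$ that is true in $M_0$ is true in $M$, and $T$ has no branch in $M$. Consequently no $K\models I\Delta_0$ satisfies $M\subset_e K$.
\end{proposition}

\begin{proof}
The theory of $M$ is given by Lemma~\ref{lem:chain}. By Proposition~\ref{prop:step} and induction, $|M_\gamma|\le|M_0|+\aleph_0$ for $\gamma<\omega_1$, so $|M|\le|M_0|+\aleph_1$. The chain is strictly increasing since $I_\gamma=I_{\gamma+1}\cap M_\gamma\ne I_{\gamma+1}$, so equality holds.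

Suppose $\chi$ is a branch in $M$, and let $B_i=\chi\restriction f(i)\in M$ for $i\in I=I_{\omega_1}$. We find a countable stage to which $\chi$ restricts. Each $I_\gamma$ with $\gamma<\omega_1$ is countable, so there are $\gamma_0<\gamma_1<\dots<\omega_1$ with $B_i\in M_{\gamma_{n+1}}$ for all $i\in I_{\gamma_n}$. Let $\gamma=\sup_n\gamma_n<\omega_1$. Then $I_\gamma=\bigcup_nI_{\gamma_n}$, so $B_i\in M_\gamma$ for all $i\in I_\gamma$. For $n\in M_\gamma$ choose $i\in I_\gamma$ with $n\le f(i)$; then $\chi\restriction n=B_i\restriction n$ lies in $M_\gamma$, and by $\Delta_0$-absoluteness it satisfies $T$ in $M_\gamma$, has length $n$, and has digits $\chi(x)$ for $x<n$ in $M_\gamma$. So the restriction of $\chi$ to $M_\gamma$ is a branch in $M_\gamma$, with the same strings $B_i$. Take $i^*\in I\setminus I_\gamma$. Then $i^*$ is above $I_\gamma$, so $B_i\subseteq B_{i^*}$ for all $i\in I_\gamma$, contradicting Lemma~\ref{lem:nocont}. The last statement follows from Lemma~\ref{lem:endext}.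
\end{proof}

\begin{remark}
Countability enters twice, both times through (G5): in the enumeration of $\mathcal X$ in Lemma~\ref{lem:ultra}, and in the choice of the ordinals $\gamma_n$ above. The models $M_\gamma$ themselves need not be countable, and this is what Theorem~\ref{thm:kappa} exploits. The chain cannot be stopped at a successor stage, where $T$ has a branch; the length $\omega_1$ is what forces a branch of the union to restrict to an earlier stage.
\end{remark}

\section{Initial good models and the proofs of the theorems}\label{sec:start}

For a nonstandard $K\models PA$ let $\mathcal S(K)=\{c\cap\omega:c\in K\}$. Call a family $\mathcal S$ of subsets of $\omega$ \emph{arithmetically closed} if it contains every set definable in some $(\omega,+,\cdot,<,X_1,\dots,X_n)$ with $X_1,\dots,X_n\in\mathcal S$. Our initial models have $I=\omega$ and $\mathcal X=\mathcal S(K)$, so (G4) and (G5) ask that $\mathcal S(K)$ be arithmetically closed and countable.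

\begin{lemma}\label{lem:L0}
There is a countable nonstandard $L_0\succeq\mathbb N$ with $\mathcal S(L_0)$ arithmetically closed.
\end{lemma}

\begin{proof}
Let $N_0=\mathbb N^\omega/\mathcal D$ with $\mathcal D$ a nonprincipal ultrafilter on $\omega$. Every $A\subseteq\omega$ is coded in $N_0$, by the class of $k\mapsto\sum_{n\in A,\,n<k}2^n$. By the downward L\"owenheim--Skolem theorem choose countable $K^0\preceq K^1\preceq\dots\preceq N_0$ with $K^0$ nonstandard and $K^{n+1}$ containing a code for each of the countably many sets definable over $\omega$ from finitely many members of $\mathcal S(K^n)$. Let $L_0=\bigcup_nK^n$.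
\end{proof}

\begin{lemma}\label{lem:goodcut}
Let $K\models PA$ be nonstandard with $\mathcal S(K)$ countable and arithmetically closed, and let $a\in K$ be nonstandard. Let $\rho(j,u,w)$ be a $\Delta_0$ formula with parameters at most $a$ such that, in $K$, for all $j,u$ there is at most one $w$ with $\rho(j,u,w)$, any such $w$ satisfies $w\ge2^u$, and such $w$ exists whenever $j\in\omega$. Define $a_0=a$ and $a_{n+1}$ by $\rho(n,a_n,a_{n+1})$ for $n\in\omega$. Then
\[
M_0=\{x\in K:x\le a_n\text{ for some }n\in\omega\}
\]
is a cut of $K$ and is good for a suitable $\sigma$ and $b=a$.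
\end{lemma}

\begin{proof}
Let $\sigma_0(i,y)$ say that $y$ codes a sequence of length $i+1$ with $(y)_0=a$ and $\rho(j,(y)_j,(y)_{j+1})$ for all $j<i$. If $K\models\sigma_0(i,y)$, then $(y)_n=a_n$ for all standard $n\le i$, by induction on $n$. Hence
\begin{equation}\label{eq:escape}
\text{if }K\models\sigma_0(i,y)\text{ with $i$ nonstandard, then }y\ge a_{n+1}>a_n\text{ for all }n\in\omega,\text{ so }y\notin M_0.
\end{equation}
If $x,y\le a_n$, then $x+y$, $xy$ and $2^x$ are at most $2^{a_n}\le a_{n+1}$, as $a_n\ge4$. So $M_0$ is a cut closed under $2^x$. The set $\{i:\exists y\,\sigma_0(i,y)\}$ is definable in $K$ and contains $\omega$; it is not equal to $\omega$, by induction in $K$. So \eqref{eq:escape} shows $M_0\ne K$, and $M_0\models B\Sigma_1+\exp$ by Lemma~\ref{lem:cut}.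

Codes of sequences need be neither unique nor monotone in the length, so we let $\sigma(i,w)$ say that $w$ is least with $\forall j\le i\,\exists y\le w\,\sigma_0(j,y)$. This formula is $\Delta_0$ with parameters in $M_0$. It determines $w$, and if $\sigma(i,w)$ and $i'<i$, then $w$ satisfies the condition for $i'$, so the least number that does is at most $w$. This is (G1). For $n\in\omega$ the sequence $a_0,\dots,a_n$ is coded in $M_0\models I\Delta_0+\exp$, and its code satisfies $\sigma_0(n,\cdot)$ by absoluteness; taking the maximum of such codes for $j\le n$ shows $n\in I$. By \eqref{eq:escape} no nonstandard $i$ is in $I$. So $I=\omega$, which gives (G2) with $b=a$, and $f(n)\ge a_n$, which gives (G3). Finally, for $c\in K$ we have $c\cap\omega=(c\bmod2^a)\cap\omega$ and $c\bmod2^a<2^a\in M_0$. So $\mathcal X_{M_0}=\mathcal S(K)$, and (G4), (G5) hold.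
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Lemma~\ref{lem:goodcut} to $K=L_0$ from Lemma~\ref{lem:L0}, any nonstandard $a\in L_0$, and the formula $w=2^u$ as $\rho$. This gives a countable good model $M_0$, and Proposition~\ref{prop:final} gives $M\models B\Sigma_1+\exp$ of cardinality $\aleph_1$ with no proper end extension to a model of $I\Delta_0$. As $I\Delta_0+\exp\vdash\Omega_1$, also $M\models\Omega_1$.
\end{proof}

For Theorem~\ref{thm:kappa} two changes are needed. The ambient model must have cardinality $\kappa$ and still code only countably many subsets of $\omega$, which end extensions achieve. And the sequence $a_n$ must grow fast enough to bound witnesses for all true $\Pi_2$ sentences; as for the function $\tau$ in Example~\ref{ex:test}, the list of these sentences is supplied as the digits of one parameter.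

\begin{proof}[Proof of Theorem~\ref{thm:kappa}]
By Proposition~\ref{prop:final} it suffices to find a good $M_0$ of cardinality $\kappa$ satisfying all $\Pi_2$ sentences true in $\mathbb N$; then $|M_{\omega_1}|=\kappa+\aleph_1=\kappa$.

Take $L_0$ from Lemma~\ref{lem:L0}. By the MacDowell--Specker theorem, every model of $PA$ has a proper elementary end extension of the same cardinality. Iterating this $\kappa$ times from $L_0$, with unions at limits, gives an elementary end extension $L$ of $L_0$ with $|L|=\kappa$, and one more application gives a proper elementary end extension $K$ of $L$ with $|K|=\kappa$. For nonstandard $l\in L_0$ and $c\in K$ we have $c\bmod2^l<2^l\in L_0$, so $c\bmod2^l\in L_0$, and it codes the same subset of $\omega$ as $c$. Hence $\mathcal S(K)=\mathcal S(L_0)$. Pick $a\in K\setminus L$; then $a$ is above $L$.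

The set $P=\{e\in\omega:\mathbb N\models\forall x\exists w\,\upsilon(e,x,w)\}$ is definable in $\mathbb N$, so $P=p\cap\omega$ for some $p\in L_0$, and $p<a$. Let $\rho(j,u,w)$ say that $w$ is least such that
\[
w\ge2^u\ \wedge\ \forall e\le j\,\bigl(e\in p\to\forall x\le u\,\exists w'\le w\,\upsilon(e,x,w')\bigr).
\]
This is $\Delta_0$, and it determines $w$. Let $j\in\omega$ and $u\in K$. Each of the finitely many $e\le j$ with $e\in p$ belongs to $P$, so $K\models\forall x\exists w'\,\upsilon(e,x,w')$ because $K\succeq\mathbb N$, and collection in $K$ bounds the witnesses for $x\le u$. Hence $w$ exists, and Lemma~\ref{lem:goodcut} gives a good cut $M_0$ of $K$. Since every element of $L$ is below $a=a_0$, we have $L\subseteq M_0\subseteq K$ and $|M_0|=\kappa$.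

Let $\forall x\,\psi(x)$ be a parameter-free $\Pi_2$ sentence true in $\mathbb N$, with $\psi\in\Sigma_1$, and let $e$ be an index of $\psi$ as in Lemma~\ref{lem:univ}. Then $e\in P$. Given $x\in M_0$, choose $n\ge e$ with $x\le a_n$. By $\rho(n,a_n,a_{n+1})$ some $w'\le a_{n+1}$ satisfies $\upsilon(e,x,w')$ in $K$, hence in $M_0$. Since $M_0\models I\Delta_0+\exp$, Lemma~\ref{lem:univ} gives $M_0\models\psi(x)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{EE}
\emph{End extensions of models of weak arithmetic theories},
doi:10.1215/00294527-3452693,
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=10.1215\%2F\allowbreak 00294527-3452693\allowbreak\&isResultClick=True}.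

\bibitem{GD}
Gaifman and Dimitracopoulos,
\emph{Fragments of Peano's arithmetic and the MRDP theorem}, 1982.

\bibitem{WP}
Wilkie and Paris,
\emph{On the existence of end extensions of models of bounded induction}, 1989.

\end{thebibliography}
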